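# Local Noetherian $\pi$-type of Hausdorff spaces: a refinement of the Cantor cube

## Two theorems, and what they assert

All spaces are Hausdorff. The terms in the statements are defined right after them.

**Theorem A.** Let $\theta$ be a regular uncountable cardinal with $2^{<\theta}=\theta$. There is a Hausdorff space $X_\theta$ such that for every $p\in X_\theta$, every local $\pi$-base at $p$ has an element with at least $\theta$ supersets in it. Hence $\pi\chi\mathrm{Nt}(p,X_\theta)\ge\theta^+$ for every $p$. If also $2^\theta=\theta^+$, then $\pi\chi\mathrm{Nt}(p,X_\theta)=\theta^+$ for every $p$, and $\chi(p,X_\theta)\le\theta^+$.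

**Corollary.** If $2^\nu=\nu^+$ for some infinite cardinal $\nu$, then there is a Hausdorff space $X$ with $\pi\chi\mathrm{Nt}(p,X)\ge\omega_2$ at every point $p$. In particular this holds under CH.

**Theorem B (ZFC).** Let $X$ be Hausdorff and $p\in X$. Then $p$ has a local $\pi$-base of pairwise $\subseteq$-incomparable sets (so $\pi\chi\mathrm{Nt}(p,X)=\omega$) in each of these cases:

(a) $\chi_{cl}(p,X)=\chi(p,X)$; in particular for all points of all regular or semiregular spaces;

(b) $\chi_{cl}(p,X)\le\omega$ and $\chi(p,X)\le2^\omega$;

(c) $\chi(p,X)\le\omega_1$.

The question behind these statements appears in the slides "Order-theoretic invariants in set-theoretic topology" (https://dkmj.org/academic/slides/thesis.slides.pdf): is there a model of ZFC containing a Hausdorff space $X$ with $\pi\chi\mathrm{Nt}(X)>\omega$? Theorem A answers yes, and Theorem B says that an example must be quite far from regular.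

Here are the definitions. Write $\mathcal N_p$ for the set of open neighborhoods of $p$, and $\overline A$ for the closure of $A$.

**Definition.** For a cardinal $\kappa$, a family $\mathcal A$ of sets is *$\kappa^{\mathrm{op}}$-like* if every $A\in\mathcal A$ has fewer than $\kappa$ supersets in $\mathcal A$, that is, $|\{B\in\mathcal A:B\supseteq A\}|<\kappa$.

Every set counts as a superset of itself. The intervals $(-\frac1n,\frac1n)$, $n\ge1$, form an $\omega^{\mathrm{op}}$-like family, since the $n$-th interval has exactly $n$ supersets. The family of all intervals $(-\varepsilon,\varepsilon)$ with $\varepsilon>0$ real is not $\omega^{\mathrm{op}}$-like, since each member has $2^\omega$ supersets. A pairwise incomparable family is always $\omega^{\mathrm{op}}$-like, since each member has exactly one superset.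

**Definition.** A family $\mathcal B$ of nonempty open sets is a *local $\pi$-base at $p$* if every neighborhood of $p$ includes some $B\in\mathcal B$.

The members need not contain $p$. At $0\in\mathbb R$, the pairwise disjoint intervals $(\frac1{n+1},\frac1n)$ form a local $\pi$-base.

**Definition.** The *local Noetherian $\pi$-type* $\pi\chi\mathrm{Nt}(p,X)$ is the least infinite cardinal $\kappa$ such that there is a $\kappa^{\mathrm{op}}$-like local $\pi$-base at $p$. Put $\pi\chi\mathrm{Nt}(X)=\sup_{p\in X}\pi\chi\mathrm{Nt}(p,X)$.

Such a $\kappa$ exists, because a local $\pi$-base $\mathcal B$ is $\kappa^{\mathrm{op}}$-like for every $\kappa>|\mathcal B|$. The least possible value is $\omega$, and it is attained as soon as $p$ has a pairwise incomparable local $\pi$-base.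

As usual, $\chi(p,X)$ is the least cardinality of a local base at $p$. An open set $u$ is *regular open* if $u=\operatorname{int}\overline u$. For example, $(0,1)$ is regular open in $\mathbb R$ and $(0,1)\cup(1,2)$ is not. A space is *semiregular* if the regular open sets form a base. Every regular space is semiregular: if $p\in U$ with $U$ open, take an open $V\ni p$ with $\overline V\subseteq U$; then $\operatorname{int}\overline V$ is a regular open neighborhood of $p$ included in $U$.

**Definition.** $\chi_{cl}(p,X)$ is the least cardinality of a family $\mathcal V\subseteq\mathcal N_p$ such that every $u\in\mathcal N_p$ has some $v\in\mathcal V$ with $v\subseteq\overline u$.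

A local base is such a family, so $\chi_{cl}(p,X)\le\chi(p,X)$. Equality holds if $p$ has a local base of regular open sets. Indeed, let $\mathcal V$ be as in the definition and let $u\in\mathcal N_p$. Choose a regular open $u'\in\mathcal N_p$ with $u'\subseteq u$, and $v\in\mathcal V$ with $v\subseteq\overline{u'}$. Since $v$ is open, $v\subseteq\operatorname{int}\overline{u'}=u'\subseteq u$. So $\mathcal V$ is a local base. This justifies the words "in particular" in Theorem B(a).

**Example 1 ($\chi_{cl}<\chi$).** Let $\mathbb R_c$ be $\mathbb R$ with the open sets $U\setminus C$, where $U$ is Euclidean open and $C$ is countable. (That this is a topology follows as in Lemma 1 below, with "at most $\theta$" replaced by "countably many".) A nonempty Euclidean open set is uncountable, so a neighborhood $V\setminus D$ of a point meets $U\setminus C$ exactly when $V\cap U\ne\emptyset$. Hence the closure of $U\setminus C$ in $\mathbb R_c$ is the Euclidean closure of $U$. So the sets $(-\frac1n,\frac1n)$ witness $\chi_{cl}(0,\mathbb R_c)\le\omega$. But $\chi(0,\mathbb R_c)>\omega$: given countably many neighborhoods of $0$, pick a point other than $0$ in each of them and remove all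 these points; the result is a neighborhood of $0$ that includes none of the given ones.

Now look again at the quantifiers in Theorem A. An opponent who wants to refute it may choose any local $\pi$-base whatever, made of sets as thin, as irregular, and as far from nested as desired, with or without $p$ in them. The theorem says that some member of the opponent's family will lie below $\theta$ other members.

## Points where the value is $\omega$

If $p$ is isolated, then $\{\{p\}\}$ is a local $\pi$-base with one member, and $\pi\chi\mathrm{Nt}(p,X)=\omega$.

If $p$ is not isolated and has a countable local base, then it has a strictly decreasing local base $u_0\supsetneq u_1\supsetneq\cdots$. The only supersets of $u_n$ in it are $u_0,\dots,u_n$. Again the value is $\omega$.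

The third case has large character. Let $\theta$ be an infinite cardinal and let $\mathrm{Fn}$ be the set of finite partial functions from $\theta$ to $2$, so $|\mathrm{Fn}|=\theta$. For $\sigma\in\mathrm{Fn}$ put $[\sigma]=\{z\in2^\theta:\sigma\subseteq z\}$. These sets form a base of the product topology $\mathcal T_0$ on $2^\theta$. At a point $p$, the sets $[p{\restriction}F]$ with $F\subseteq\theta$ finite form a local base, and $[p{\restriction}F']\supseteq[p{\restriction}F]$ holds exactly when $F'\subseteq F$. A finite set has finitely many subsets, so this base is $\omega^{\mathrm{op}}$-like. The Cantor cube has value $\omega$ at every point. Our space $X_\theta$ will be a refinement of this topology.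

## Building incomparable sets below a local base: Theorem B

A sensible first attempt is to prove that the value is always $\omega$. List a local base at $p$ as $\{u_\eta:\eta<\lambda\}$ and choose nonempty open sets $b_\eta\subseteq u_\eta$ recursively, each incomparable with the earlier ones. We carry this out as far as it goes.

If $p$ is isolated, $\{\{p\}\}$ is as required in Theorem B. From now on in this section $p$ is not isolated.

**Step 1: $\chi_{cl}(p,X)$ is infinite.** This is needed so that "fewer than $\chi_{cl}$" behaves well in a recursion. Suppose a finite $\mathcal V$ witnesses $\chi_{cl}(p,X)$. Then $v_0=\bigcap\mathcal V\in\mathcal N_p$ satisfies $v_0\subseteq\overline u$ for all $u\in\mathcal N_p$. Since $p$ is not isolated, there is $q\in v_0\setminus\{p\}$. Since $X$ is Hausdorff, there is $u\in\mathcal N_p$ disjoint from some neighborhood of $q$, so $q\notin\overline u$. This contradicts $v_0\subseteq\overline u$.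

**Step 2: the recursion, which proves (a).** Let $\lambda=\chi(p,X)=\chi_{cl}(p,X)$ and let $\{u_\eta:\eta<\lambda\}\subseteq\mathcal N_p$ be a local base at $p$. By recursion on $\eta<\lambda$ we decide whether $\eta$ belongs to an index set $I$ and, if so, define a nonempty open set $b_\eta\subseteq u_\eta$ with $p\notin\overline{b_\eta}$.

If $b_\xi\subseteq u_\eta$ for some $\xi\in I\cap\eta$, then $u_\eta$ is already served, and we let $\eta\notin I$.

Otherwise let $\eta\in I$. The sets $u_\eta$ and $u_\eta\setminus\overline{b_\xi}$, for $\xi\in I\cap\eta$, are open and contain $p$, because $p\notin\overline{b_\xi}$. There are at most $|\eta|+1$ of them, and $|\eta|+1<\lambda=\chi_{cl}(p,X)$ since $\lambda$ is infinite. So they do not form a witness for $\chi_{cl}(p,X)$: there is $v\in\mathcal N_p$ such that none of them is included in $\overline v$. Put $b_\eta=u_\eta\setminus\overline v$. It is open, it is nonempty because $u_\eta\not\subseteq\overline v$, and it misses $v$, so $p\notin\overline{b_\eta}$.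

Let $\xi<\eta$ be in $I$. The set $u_\eta\setminus\overline{b_\xi}$ has a point outside $\overline v$, where $v$ is the neighborhood used at stage $\eta$. That point lies in $b_\eta\setminus b_\xi$, so $b_\eta\not\subseteq b_\xi$. Also $b_\xi\not\subseteq u_\eta$ because $\eta\in I$, so $b_\xi\not\subseteq b_\eta$. Hence $\{b_\eta:\eta\in I\}$ is pairwise incomparable. Each $u_\eta$ includes some $b_\xi$, either an earlier one if $\eta\notin I$ or $b_\eta$ itself. So the family is a local $\pi$-base at $p$, which proves (a).

**Where the recursion stops.** The existence of $v$ used that fewer than $\chi_{cl}(p,X)$ neighborhoods were in play. If $\chi_{cl}<\chi$, the recursion can get stuck at stage $\chi_{cl}$. Here is an instance at $0\in\mathbb R_c$. Choose distinct points $c_0,c_1,\dots,c_\omega$ in $(\frac12,1)$ and reals $\frac12>\varepsilon_0>\varepsilon_1>\cdots$ tending to $0$. Let a listing of a local base start with $u_n=(-1,1)\setminus\{c_n\}$ for $n\le\omega$. For $n<\omega$ choose $v=(-\varepsilon_n,\varepsilon_n)$, so $b_n=u_n\setminus[-\varepsilon_n,\varepsilon_n]$. These are legal choices. Indeed, for $m<n$ we have $c_n\in b_m\setminus u_n$; moreover $\overline{b_m}=[-1,-\varepsilon_m]\cup[\varepsilon_m,1]$,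 so $u_n\setminus\overline{b_m}=(-\varepsilon_m,\varepsilon_m)\not\subseteq[-\varepsilon_n,\varepsilon_n]$; and $u_n\not\subseteq[-\varepsilon_n,\varepsilon_n]$. At stage $\omega$ no $b_n$ is included in $u_\omega$, since $c_\omega\in b_n$. So we need $v\in\mathcal N_0$ with $u_\omega\setminus\overline{b_n}=(-\varepsilon_n,\varepsilon_n)\not\subseteq\overline v$ for every $n$. But $\overline v$ includes some $(-\delta,\delta)$, hence some $(-\varepsilon_n,\varepsilon_n)$. There is no such $v$.

When $\chi_{cl}$ is countable there is another route, as long as $\chi$ is not too large.

**Step 3: disjoint open rings around $p$, which prove (b).** Assume $\chi_{cl}(p,X)\le\omega$ and $\lambda=\chi(p,X)\le2^\omega$. By Step 1, $\chi_{cl}(p,X)=\omega$. Let $\{V_n:n<\omega\}$ be a witness and put $W_n=\bigcap_{k\le n}V_k$. The $W_n$ decrease, and each $u\in\mathcal N_p$ has $W_m\subseteq\overline u$ for all large $m$.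

For each $n$ there is $m>n$ with $W_n\not\subseteq\overline{W_m}$. To see this, take $q\in W_n\setminus\{p\}$ and $u\in\mathcal N_p$ with $q\notin\overline u$, then $m>n$ with $W_m\subseteq\overline u$; now $\overline{W_m}\subseteq\overline u$ omits $q$. Passing to a subsequence keeps the properties of the last paragraph, so we may assume $W_n\not\subseteq\overline{W_{n+1}}$ for all $n$. Put
$$w_n=W_n\setminus\overline{W_{n+1}}.$$
These sets are open and nonempty. They are pairwise disjoint, because for $m>n$ we have $w_m\subseteq W_m\subseteq W_{n+1}$. Every $u\in\mathcal N_p$ meets $w_n$ for all large $n$: if $W_m\subseteq\overline u$ and $n\ge m$, then $w_n$ is a nonempty open subset of $\overline u$, so it meets $u$.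

Recall that there is an almost disjoint family of $2^\omega$ infinite subsets of $\omega$, that is, any two different members have finite intersection. Let $\{A_\alpha:\alpha<\lambda\}$ be distinct members of one, and let $\{u_\alpha:\alpha<\lambda\}\subseteq\mathcal N_p$ be a local base at $p$. Put
$$b_\alpha=u_\alpha\cap\bigcup_{n\in A_\alpha}w_n .$$
It is open, included in $u_\alpha$, and nonempty because $A_\alpha$ is infinite. If $\alpha\ne\beta$, then $A_\alpha\setminus A_\beta$ is infinite, so it has an element $n$ so large that $u_\alpha\cap w_n\ne\emptyset$. Then $b_\alpha\cap w_n=u_\alpha\cap w_n\ne\emptyset$, while $b_\beta\cap w_n=\emptyset$ by disjointness of the $w_k$. So $b_\alpha\not\subseteq b_\beta$. Hence $\{b_\alpha:\alpha<\lambda\}$ is a pairwise incomparable local $\pi$-base, which proves (b).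

For instance, $\chi(0,\mathbb R_c)\le2^\omega$ because $\mathbb R$ has $2^\omega$ countable subsets, so (b) gives $\pi\chi\mathrm{Nt}(0,\mathbb R_c)=\omega$ although the recursion of Step 2 can get stuck there.

**Step 4: characters at most $\omega_1$, which is (c).** We have $\omega\le\chi_{cl}(p,X)\le\chi(p,X)\le\omega_1\le2^\omega$. If $\chi_{cl}(p,X)=\chi(p,X)$, use (a). Otherwise $\chi_{cl}(p,X)=\omega$, and (b) applies. This finishes the proof of Theorem B. $\blacksquare$

So an example for Theorem A needs $\chi_{cl}<\chi$. Example 1 suggests where to look: refine a topology by removing small sets.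

## Refining by an ideal: four requirements

The general construction is the same for every notion of "small".

**Lemma 1.** Let $\theta$ be an infinite cardinal and let $\mathcal J$ be a family of subsets of $2^\theta$ closed under subsets and under unions of at most $\theta$ members, with $\emptyset\in\mathcal J$. Then $\mathcal T_{\mathcal J}=\{U\setminus E:U\in\mathcal T_0,\ E\in\mathcal J\}$ is a Hausdorff topology on $2^\theta$ that refines $\mathcal T_0$.

*Proof.* Taking $E=\emptyset$ gives $\mathcal T_0\subseteq\mathcal T_{\mathcal J}$, so once we have a topology it is Hausdorff. For intersections, $(U\setminus E)\cap(U'\setminus E')=(U\cap U')\setminus(E\cup E')$. For unions, let $O=\bigcup_{k\in K}(U_k\setminus E_k)$ and $U=\bigcup_{k\in K}U_k$. For each $\sigma\in\mathrm{Fn}$ such that $[\sigma]\subseteq U_k$ for some $k$, choose one such $k$. The chosen indices form $K'\subseteq K$ with $|K'|\le|\mathrm{Fn}|=\theta$ and $U=\bigcup_{k\in K'}U_k$. A point of $U\setminus O$ lies in some $U_k$ with $k\in K'$, and not in $U_k\setminus E_k$, so it lies in $E_k$. Thus $U\setminus O\subseteq\bigcup_{k\in K'}E_k\in\mathcal J$, so $U\setminus O\in\mathcal J$ and $O=U\setminus(U\setminus O)\in\mathcal T_{\mathcal J}$.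 $\square$

Write $A=_{\mathcal J}B$ if the symmetric difference $A\triangle B$ is in $\mathcal J$. This is an equivalence relation.

Here is how such a topology could force many supersets. Let $\mathcal B$ be a local $\pi$-base at $p$, and imagine that, modulo $\mathcal J$, there are only $\theta$ open sets. Then many members of $\mathcal B$ should be equivalent to one and the same set $W$. Fix $\theta$ of them. Each differs from $W$ by a set in $\mathcal J$, and the union $E$ of these $\theta$ differences is still in $\mathcal J$. Remove $E$ from the space, keeping $p$. The result is a neighborhood of $p$, so it includes a member $b^*$ of $\mathcal B$. If $b^*$ is also essentially inside $W$, then off the differences "being in $W$" and "being in each of the $\theta$ chosen sets" coincide, so $b^*$ lies below all of them. To run this we want an ideal $\mathcal J$ such that: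

1. $\mathcal J$ is closed under subsets and unions of at most $\theta$ members;
2. $\mathcal J$ contains all singletons;
3. no nonempty $\mathcal T_0$-open set is in $\mathcal J$;
4. modulo $=_{\mathcal J}$ there are at most $\theta$ open sets.

**The ideal of sets of size at most $\theta$ fails.** It satisfies 1, 2 and 3, since $|[\sigma]|=2^\theta$. It fails 4. More than that, *the refinement of $2^\theta$ by sets of size at most $\theta$ has a pairwise incomparable local $\pi$-base at every point $p$*. To see this, choose $\Lambda\subseteq\theta$ with $|\Lambda|=|\theta\setminus\Lambda|=\theta$. There are $2^\theta$ pairwise incomparable subsets of a set of size $\theta$, for example the sets $(Y\times\{0\})\cup((\theta\setminus Y)\times\{1\})\subseteq\theta\times2$ for $Y\subseteq\theta$. Split $\Lambda$ into $\theta$ infinite blocks and take the corresponding unions of blocks. This gives sets $A_\alpha\subseteq\Lambda$ $(\alpha<2^\theta)$ with $A_\alpha\setminus A_\beta$ infinite whenever $\alpha\ne\beta$. For $A\subseteq\theta$ put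
$$U_A=\{z\in2^\theta:z(i)\ne p(i)\text{ for some }i\in A\}\in\mathcal T_0 .$$
There are $(2^\theta)^\theta=2^\theta$ sets of size at most $\theta$, so the basic neighborhoods of $p$ can be listed as $[p{\restriction}F_\alpha]\setminus E_\alpha$ $(\alpha<2^\theta)$ with $F_\alpha$ finite, $|E_\alpha|\le\theta$ and $p\notin E_\alpha$. Let $b_\alpha=([p{\restriction}F_\alpha]\cap U_{A_\alpha})\setminus E_\alpha$. Given $\alpha\ne\beta$, choose $i\in A_\alpha\setminus(A_\beta\cup F_\alpha)$. The points $z\in[p{\restriction}F_\alpha]$ with $z(i)\ne p(i)$ and $z{\restriction}A_\beta=p{\restriction}A_\beta$ are in $U_{A_\alpha}\setminus U_{A_\beta}$. There are $2^\theta$ of them, because all coordinates in $\theta\setminus(\Lambda\cup F_\alpha)$ are free. So one of them is outside $E_\alpha$, and it lies in $b_\alpha\setminus b_\beta$. Thus the $b_\alpha$ are nonempty and pairwise incomparable, and every neighborhood of $p$ includes one of them.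

The trouble comes from the sets $U_A$ with $|A|=\theta$: they represent $2^\theta$ different classes. A larger ideal should make each of them equivalent to the whole space, so it should contain $\{z:z{\restriction}A=p{\restriction}A\}$ whenever $|A|=\theta$.

**Nowhere dense sets are too many.** The set $\{z:z{\restriction}A=p{\restriction}A\}$ is nowhere dense, so one might let all nowhere dense sets generate the ideal under unions of $\theta$ sets. If $\theta$ is uncountable and $2^{<\theta}=\theta$, this fails 3 badly. For $f\in2^\omega$ the set $\{z\in2^\theta:z{\restriction}\omega=f\}$ is closed and includes no $[\sigma]$, so it is nowhere dense. These $2^\omega\le\theta$ sets cover $2^\theta$. The fault is that they constrain only countably many coordinates. We therefore take only nowhere dense sets that arise from $\theta$ many constraints on *pairwise disjoint* finite sets of coordinates.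

## The ideal generated by the sets $N(\tau)$

From here on, $\theta$ is a regular uncountable cardinal with $2^{<\theta}=\theta$.

**Definition.** For a sequence $\tau=\langle\tau_i:i<\theta\rangle$ in $\mathrm{Fn}$ with pairwise disjoint domains, let
$$N(\tau)=\{z\in2^\theta:\tau_i\not\subseteq z\text{ for all }i<\theta\}.$$
Let $\mathcal I$ be the family of all sets covered by at most $\theta$ sets of the form $N(\tau)$.

For example, if $A\subseteq\theta$ has size $\theta$ and is listed without repetition as $\{a_i:i<\theta\}$, then $\tau_i=\{(a_i,1-p(a_i))\}$ gives $N(\tau)=\{z:z{\restriction}A=p{\restriction}A\}$. These are the sets we wanted.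

**Step 5: requirements 1, 2, 3 hold for $\mathcal I$.** Requirement 1 is clear, since $\theta\cdot\theta=\theta$. For 2, take $A=\theta$ in the example: $\{z\}=N(\tau)$ with $\tau_i=\{(i,1-z(i))\}$. By 1, every set of size at most $\theta$ is in $\mathcal I$.

For 3, it suffices to show that no $[\rho]$ with $\rho\in\mathrm{Fn}$ is covered by $\theta$ sets $N(\tau^\zeta)$, $\zeta<\theta$. We construct a point of $[\rho]$ outside all of them by choosing $i_\zeta<\theta$ recursively. At stage $\zeta$ the set
$$D_\zeta=\operatorname{dom}\rho\cup\bigcup_{\eta<\zeta}\operatorname{dom}\tau^\eta_{i_\eta}$$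
is a union of fewer than $\theta$ finite sets, so $|D_\zeta|<\theta$ since $\theta$ is uncountable. The domains $\operatorname{dom}\tau^\zeta_i$ $(i<\theta)$ are pairwise disjoint, so each element of $D_\zeta$ is in at most one of them, and fewer than $\theta$ of them meet $D_\zeta$. Choose $i_\zeta$ with $\operatorname{dom}\tau^\zeta_{i_\zeta}\cap D_\zeta=\emptyset$. In the end $\rho$ and all the $\tau^\zeta_{i_\zeta}$ have pairwise disjoint domains, so $\rho\cup\bigcup_{\zeta<\theta}\tau^\zeta_{i_\zeta}$ is a function. Any $z\in2^\theta$ extending it is in $[\rho]$, and $\tau^\zeta_{i_\zeta}\subseteq z$ shows $z\notin N(\tau^\zeta)$ for each $\zeta$.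

**Step 6: requirement 4 holds for $\mathcal I$.** This is the heart of the matter, and the place where both the shape of $N(\tau)$ and the hypothesis $2^{<\theta}=\theta$ are used. We recall the $\Delta$-system lemma: if $\theta$ is regular and uncountable, then among any $\theta$ distinct finite sets there are $\theta$ of which any two different ones have the same intersection $r$, the *root*.

**Lemma 2.** There is a family $\mathcal W$ of at most $\theta$ sets such that every $U\in\mathcal T_0$ satisfies $U=_{\mathcal I}W$ for some $W\in\mathcal W$.

*Proof.* Fix $U\in\mathcal T_0$. Call $\rho\in\mathrm{Fn}$ *good* if $[\rho]\setminus U\in\mathcal I$, that is, if $[\rho]$ is included in $U$ up to a small set. Let $R$ be the set of $\subseteq$-minimal good $\rho$, and let $\hat U=\bigcup_{\rho\in R}[\rho]$.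

First, $U=_{\mathcal I}\hat U$. Every good $\rho$ is finite, so it extends a member of $R$. If $[\rho]\subseteq U$, then $\rho$ is good. So $U$, being the union of such $[\rho]$, is included in $\hat U$. Conversely, $\hat U\setminus U=\bigcup_{\rho\in R}([\rho]\setminus U)$ is a union of at most $|\mathrm{Fn}|=\theta$ members of $\mathcal I$, so it is in $\mathcal I$.

Second, $|R|<\theta$. Suppose not. A finite set is the domain of only finitely many functions into $2$, so the members of $R$ have at least $\theta$ different domains, and we may choose $\theta$ members of $R$ with distinct domains. By the $\Delta$-system lemma we may thin them out, keeping $\theta$ of them, so that their domains form a $\Delta$-system with root $r$. There are finitely many functions from $r$ to $2$ and $\theta$ is regular, so we may thin out again so that all the functions agree on $r$. Let $\rho$ be their common restriction to $r$. We now have distinct members $\rho\cup\tau_i\in R$ $(i<\theta)$, where the $\operatorname{dom}\tau_i$ are pairwise disjoint and disjoint from $\operatorname{dom}\rho$. At most one $\tau_i$ is empty; discard it and reindex. Since $\rho\subsetneq\rho\cup\tau_i\in R$,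 minimality shows that $\rho$ is not good. On the other hand,
$$[\rho]\setminus U\subseteq N(\langle\tau_i:i<\theta\rangle)\cup\bigcup_{i<\theta}\big([\rho\cup\tau_i]\setminus U\big).$$
Indeed, a point $z$ of the left side that is not in $N(\langle\tau_i\rangle)$ extends some $\tau_i$, and it extends $\rho$, so it is in $[\rho\cup\tau_i]\setminus U$. The right side is in $\mathcal I$ because each $\rho\cup\tau_i$ is good. So $\rho$ is good, a contradiction.

Third, we count. Let $\mathcal W$ be the family of all sets $\bigcup_{\rho\in R}[\rho]$ with $R\subseteq\mathrm{Fn}$ and $|R|<\theta$. We have shown that every $U\in\mathcal T_0$ is equivalent to a member of $\mathcal W$. Since $|\mathrm{Fn}|=\theta$, we have $|\mathcal W|\le\theta^{<\theta}$. For $\delta<\theta$, each function from $\delta$ to $\theta$ is bounded by some $\gamma<\theta$, since $\theta$ is regular. For $\gamma,\delta<\theta$ there are at most $2^\mu$ functions from $\delta$ to $\gamma$, where $\mu=\max(|\gamma|,|\delta|,\omega)<\theta$. So there are at most $\theta\cdot2^{<\theta}=\theta$ functions from $\delta$ to $\theta$, and summing over $\delta<\theta$ we get $\theta^{<\theta}\le\theta$. $\square$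

The key of the lemma is that, modulo $\mathcal I$, a union of $\theta$ basic sets $[\rho\cup\tau_i]$ spread out over a $\Delta$-system fills all of $[\rho]$. So an open set needs fewer than $\theta$ basic sets to describe it.

## The space $X_\theta$

**Definition.** $X=X_\theta$ is the set $2^\theta$ with the topology $\mathcal T=\{U\setminus E:U\in\mathcal T_0,\ E\in\mathcal I\}$.

By Lemma 1, $\mathcal T$ is a Hausdorff topology refining $\mathcal T_0$. Moreover,
$$\text{no nonempty }\mathcal T\text{-open set is in }\mathcal I. \tag{5}$$
If $U\setminus E$ is nonempty and in $\mathcal I$, then $U$ is nonempty and $U\subseteq(U\setminus E)\cup E\in\mathcal I$, against requirement 3.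

**Remark ($X_\theta$ and Theorem B).** The space is what Theorem B told us to look for. As in Example 1, (5) implies that $V\setminus D$ and $U\setminus E$ meet exactly when $V\cap U\ne\emptyset$, so the $\mathcal T$-closure of $U\setminus E$ is the $\mathcal T_0$-closure of $U$. Hence the $\theta$ sets $[p{\restriction}F]$ show $\chi_{cl}(p,X)\le\theta$. Fewer than $\theta$ neighborhoods $V_k\setminus E_k$ of $p$ do not suffice: choose finite $F_k$ with $[p{\restriction}F_k]\subseteq V_k$ and a coordinate $j\notin\bigcup_kF_k$, and let $u=[p{\restriction}\{j\}]$, which is closed. If $V_k\setminus E_k\subseteq\overline u=u$, then taking closures gives $[p{\restriction}F_k]\subseteq V_k\subseteq u$, so $j\in F_k$, a contradiction. So $\chi_{cl}(p,X)=\theta$. But $\chi(p,X)>\theta$: given at most $\theta$ neighborhoods of $p$, (5) and $\{p\}\in\mathcal I$ let us pick a point other than $p$ in each of them. The set of these points is in $\mathcal I$, so its complement is a neighborhood of $p$, and it includes none of the given ones.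

## Every local $\pi$-base has an element with $\theta$ supersets

Let $p\in X$ and let $\mathcal B$ be any local $\pi$-base at $p$. We look for $b^*\in\mathcal B$ with at least $\theta$ supersets in $\mathcal B$.

**Step 7: sort $\mathcal B$ into at most $\theta$ types.** For $b\in\mathcal B$ fix $U_b\in\mathcal T_0$ and $E_b\in\mathcal I$ with $b=U_b\setminus E_b$, and fix $W(b)\in\mathcal W$ with $U_b=_{\mathcal I}W(b)$, by Lemma 2. Then $b=_{\mathcal I}W(b)$. Let the *type* of $b$ be $(W(b),\varepsilon(b))$, where $\varepsilon(b)=1$ if $p\in b$ and $\varepsilon(b)=0$ otherwise. There are at most $\theta$ types. Let $\mathcal B_t$ be the set of members of type $t$. The second coordinate is there because we may never remove $p$ itself from a neighborhood of $p$, so $p$ must be controlled separately.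

**Step 8: one type already avoids every small set.** In the heuristic, $b^*$ had to come from the same class as the chosen sets. So we find a type $t$ such that
$$\text{for every }E\in\mathcal I\text{ with }p\notin E\text{ there is }b\in\mathcal B_t\text{ with }b\cap E=\emptyset. \tag{6}$$
Suppose there is no such type. Then for each type $t$ choose $E_t\in\mathcal I$ with $p\notin E_t$ such that every $b\in\mathcal B_t$ meets $E_t$. As there are at most $\theta$ types, $E=\bigcup_tE_t\in\mathcal I$, and $p\notin E$. So $X\setminus E$ is an open neighborhood of $p$ and includes some $b\in\mathcal B$. If $t$ is the type of $b$, then $b\cap E_t=\emptyset$, contradicting the choice of $E_t$.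

Fix $t$ as in (6) and let $W$ be its first coordinate.

**Step 9: $|\mathcal B_t|>\theta$.** We need enough sets of type $t$ to choose $\theta$ of them. Suppose $|\mathcal B_t|\le\theta$. For each $b\in\mathcal B_t$ pick $x_b\in b\setminus\{p\}$; this is possible because $b\notin\mathcal I$ by (5), while $\{p\}\in\mathcal I$. Then $E=\{x_b:b\in\mathcal B_t\}$ has size at most $\theta$, so $E\in\mathcal I$, and $p\notin E$. But $E$ meets every $b\in\mathcal B_t$, contradicting (6).

Choose $\mathcal S\subseteq\mathcal B_t$ with $|\mathcal S|=\theta$.

**Step 10: one set that bounds all members of type $t$ from above.** Each $b\in\mathcal B_t$ is included in $W$ up to a small set, but this small set depends on $b$, and there may be more than $\theta$ sets $b$. We want one small set that serves all of them. Put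
$$W^+=\bigcup\{[\sigma]:\sigma\in\mathrm{Fn},\ [\sigma]\setminus W\in\mathcal I\}.$$
Since $|\mathrm{Fn}|=\theta$, the set $W^+\setminus W$ is a union of at most $\theta$ members of $\mathcal I$, so $W^+\setminus W\in\mathcal I$. Let $b\in\mathcal B_t$. Then $U_b=_{\mathcal I}W$, so $U_b\setminus W\in\mathcal I$, and every $[\sigma]\subseteq U_b$ satisfies $[\sigma]\setminus W\in\mathcal I$. Since $U_b$ is the union of such $[\sigma]$, we get $b\subseteq U_b\subseteq W^+$.

**Step 11: the element $b^*$.** Put
$$E=\Big((W^+\setminus W)\cup\bigcup_{s\in\mathcal S}(W\setminus s)\Big)\setminus\{p\}.$$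
Each $W\setminus s$ is in $\mathcal I$ because $s=_{\mathcal I}W$, and $|\mathcal S|=\theta$, so $E\in\mathcal I$. By (6), choose $b^*\in\mathcal B_t$ with $b^*\cap E=\emptyset$. We check that $b^*\subseteq s$ for every $s\in\mathcal S$.

Let $x\in b^*$ with $x\ne p$. By Step 10, $x\in W^+$. Since $x\notin E$ and $x\neq p$, we have $x\notin W^+\setminus W$, so $x\in W$. For the same reason $x\notin W\setminus s$, so $x\in s$, for every $s\in\mathcal S$. If $p\in b^*$, then the second coordinate of $t$ is $1$, so $p\in s$ for every $s\in\mathcal S$.

So $b^*$ has at least $\theta$ supersets in $\mathcal B$, which is the first assertion of Theorem A. Consequently no local $\pi$-base at $p$ is $\kappa^{\mathrm{op}}$-like for any $\kappa\le\theta$, that is, $\pi\chi\mathrm{Nt}(p,X)\ge\theta^+$.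

## The exact value when $2^\theta=\theta^+$

Now assume also $2^\theta=\theta^+$ and fix $p\in X$. We construct a local base at $p$ that is $(\theta^+)^{\mathrm{op}}$-like.

**Step 12: a cofinal increasing chain of small sets omitting $p$, with new points at each stage.** There are at most $|\mathrm{Fn}|^\theta=\theta^\theta=2^\theta=\theta^+$ sets of the form $N(\tau)$. List them, possibly with repetitions, as $N_\alpha$ $(\alpha<\theta^+)$. By recursion on $\alpha<\theta^+$ choose first, for each $\rho\in\mathrm{Fn}$, a point
$$x_{\alpha,\rho}\in[\rho]\setminus\Big(\bigcup_{\beta<\alpha}E_\beta\cup\{p\}\Big),$$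
and then put
$$E_\alpha=\Big(N_\alpha\cup\bigcup_{\beta<\alpha}E_\beta\cup\{x_{\alpha,\rho}:\rho\in\mathrm{Fn}\}\Big)\setminus\{p\}.$$
The recursion does not break down. If all $E_\beta$ with $\beta<\alpha$ are in $\mathcal I$, then so is $\bigcup_{\beta<\alpha}E_\beta\cup\{p\}$, because $|\alpha|\le\theta$; since $[\rho]\notin\mathcal I$, the points $x_{\alpha,\rho}$ exist. There are at most $\theta$ of them, so $E_\alpha\in\mathcal I$. Clearly $p\notin E_\alpha$, and $E_\beta\subseteq E_\alpha$ for $\beta<\alpha$.

The chain is cofinal: if $E\in\mathcal I$ and $p\notin E$, then $E\subseteq E_\beta$ for some $\beta<\theta^+$. Indeed, $E$ is covered by at most $\theta$ sets $N_\alpha\setminus\{p\}\subseteq E_\alpha$. Their indices are bounded by some $\beta<\theta^+$, since $\theta^+$ is regular, and the chain increases.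

**Step 13: the local base and its supersets.** Let
$$\mathcal B=\{[p{\restriction}F]\setminus E_\alpha:F\subseteq\theta\text{ finite},\ \alpha<\theta^+\}.$$
Its members are open and contain $p$. If $U\setminus E$ is a neighborhood of $p$ with $U\in\mathcal T_0$ and $E\in\mathcal I$, choose a finite $F$ with $[p{\restriction}F]\subseteq U$ and $\alpha$ with $E\subseteq E_\alpha$; then $[p{\restriction}F]\setminus E_\alpha\subseteq U\setminus E$. So $\mathcal B$ is a local base at $p$, and $\chi(p,X)\le\theta\cdot\theta^+=\theta^+$.

Suppose $[p{\restriction}F']\setminus E_\beta\supseteq[p{\restriction}F]\setminus E_\alpha$. We claim $\beta\le\alpha$. If $\beta>\alpha$, consider $x=x_{\beta,p{\restriction}F}$. By its choice, $x\in[p{\restriction}F]$ and $x\notin E_\alpha$, so $x$ is in the right side. But $x\in E_\beta$, so $x$ is not in the left side, a contradiction. So all supersets of $[p{\restriction}F]\setminus E_\alpha$ in $\mathcal B$ are given by pairs $(F',\beta)$ with $\beta\le\alpha$, and there are at most $\theta\cdot(|\alpha|+1)\le\theta$ of them. Hence $\mathcal B$ is $(\theta^+)^{\mathrm{op}}$-like. A local base is a local $\pi$-base, so $\pi\chi\mathrm{Nt}(p,X)\le\theta^+$.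 Together with the lower bound of Step 11, $\pi\chi\mathrm{Nt}(p,X)=\theta^+$. This completes the proof of Theorem A. $\blacksquare$

## Cardinal arithmetic: CH, GCH, and the bound in Theorem B(c)

*Proof of the Corollary.* Suppose $2^\nu=\nu^+$ with $\nu$ infinite, and put $\theta=\nu^+$. Then $\theta$ is regular and uncountable, and $2^{<\theta}=2^\nu=\nu^+=\theta$. Theorem A gives a Hausdorff space with $\pi\chi\mathrm{Nt}(p,X_\theta)\ge\theta^+\ge\omega_2$ at every point. Under CH we may take $\nu=\omega$ and $\theta=\omega_1$. $\square$

Since ZFC + CH is consistent relative to ZFC (CH holds in $L$, for instance), this answers the question: every model of CH contains a Hausdorff space $X$ with $\pi\chi\mathrm{Nt}(X)\ge\omega_2>\omega$. By Theorem B(a), no such space is semiregular, and in particular none is regular. The argument covers every model in which $2^\nu=\nu^+$ for at least one infinite $\nu$; it is not claimed that ZFC alone proves the existence of such a space.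

Under CH and $2^{\omega_1}=\omega_2$, the last part of Theorem A with $\theta=\omega_1$ gives $\pi\chi\mathrm{Nt}(p,X_{\omega_1})=\omega_2$ and $\chi(p,X_{\omega_1})\le\omega_2$ at every point. So in Theorem B(c) the bound $\omega_1$ cannot be replaced by $\omega_2$ in ZFC.

Under GCH, every $\theta^+$ with $\theta$ regular uncountable occurs as a value. We have $2^\theta=\theta^+$, so only $2^{<\theta}=\theta$ has to be checked. If $\theta=\nu^+$, this was done above. If $\theta$ is a limit cardinal, then $2^\mu=\mu^+<\theta$ for every infinite $\mu<\theta$, so $2^{<\theta}=\theta$. In both cases Theorem A gives $\pi\chi\mathrm{Nt}(p,X_\theta)=\theta^+$ at every point.
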